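\title{$\Psi^{*}$-algebras need not be submultiplicative}

\begin{abstract}
A $\Psi^{*}$-algebra is a symmetric, spectrally invariant subalgebra of a unital $C^{*}$-algebra that carries a finer Fr\'echet algebra topology. We show that this topology need not be given by submultiplicative seminorms. An explicit counterexample lies in $\mathbb C1+\mathcal K(H)$: it consists of block diagonal matrices whose entries are summable against weights that grow slightly faster than exponentially in the distance from the diagonal. Every unital $C^{*}$-algebra that is not subhomogeneous contains a counterexample of the same kind. In the other direction, we show which product estimates hold in every Fr\'echet algebra with an open group of invertible elements. They show that, for the products used in the example, its rate of failure is almost the fastest possible.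
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

All algebras are complex, and those denoted by $\mathcal A$ and $\mathcal B$ are unital; $\mathcal A^{-1}$ is the group of invertible elements of $\mathcal A$. A \emph{Fr\'echet algebra} is an algebra with a complete, metrizable, locally convex topology in which multiplication is jointly continuous. It is \emph{submultiplicative} if its topology is given by seminorms $\|\cdot\|_k$, $k\in\mathbb N$, with $\|ab\|_k\le\|a\|_k\|b\|_k$ for all $a,b$ and $k$. Each such seminorm yields a Banach algebra by passing to the quotient by its kernel and completing, so a submultiplicative Fr\'echet algebra can be studied one Banach algebra at a time.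

Let $\mathcal B$ be a unital Banach algebra. Following Gramsch, a subalgebra $\mathcal A\subset\mathcal B$ containing the unit of $\mathcal B$ is a \emph{$\Psi_0$-algebra} if
\begin{enumerate}
\item[(i)] $\mathcal A$ carries a fixed topology $\tau_{\mathcal A}$ that makes it a Fr\'echet algebra, and the embedding $(\mathcal A,\tau_{\mathcal A})\hookrightarrow\mathcal B$ is continuous;
\item[(ii)] $\mathcal A$ is \emph{spectrally invariant}: $\mathcal A\cap\mathcal B^{-1}=\mathcal A^{-1}$.
\end{enumerate}
If $\mathcal B$ is a $C^{*}$-algebra and $a^{*}\in\mathcal A$ for all $a\in\mathcal A$, then $\mathcal A$ is a \emph{$\Psi^{*}$-algebra}. By (i) and (ii), $\mathcal A^{-1}$ is the preimage of the open set $\mathcal B^{-1}$ under a continuous map, so it is open in $\mathcal A$.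

A model example is $C^\infty([0,1],M_N)$ inside $C([0,1],M_N)$. Inverses of smooth matrix functions are smooth by Cramer's rule, and the seminorms $\sum_{j\le k}\|f^{(j)}\|_\infty/j!$ are submultiplicative by the Leibniz rule. The following facts are quoted in \cite{source}.
\begin{enumerate}
\item[(a)] (Mitiagin, Rolewicz and \.Zelazko.) A commutative Fr\'echet algebra $\mathcal A$ is submultiplicative if and only if for every entire function $g(z)=\sum_{n=1}^\infty a_nz^n$ and every $x\in\mathcal A$ the series $g(x)$ converges.
\item[(b)] If a Fr\'echet algebra has an open group of invertible elements, then inversion is continuous and Waelbroeck's holomorphic functional calculus applies. With (a), every commutative Fr\'echet algebra with an open group of invertible elements is submultiplicative.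
\item[(c)] There are non-commutative Fr\'echet algebras with an open group of invertible elements that are not submultiplicative.
\end{enumerate}
By (b), every $\Psi^{*}$-algebra in a commutative $C^{*}$-algebra is submultiplicative. By (c), openness of the invertible group alone does not suffice without commutativity. A $\Psi^{*}$-algebra has much more structure: an involution, and spectra that are computed in a $C^{*}$-algebra. The question, stated as open in \cite{source}, is this:
\begin{quote}
Is every (possibly non-commutative) $\Psi^{*}$-algebra $(\mathcal A,\tau_{\mathcal A})$ submultiplicative with respect to its topology $\tau_{\mathcal A}$?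
\end{quote}
The commutative case and the model example suggest a positive answer. We show that the answer is no.

\subsection*{Results}

Throughout, $\log$ is the natural logarithm and $\mathbb N_0=\{0,1,2,\dots\}$. Let $t_0=1$, $t_{j+1}=2^{t_j}$, so that the sequence begins $1,2,4,16,\dots$, and let
\[
h(n)=\max\{j: t_j\le n\}\qquad(n\ge1),
\]
a version of the iterated logarithm $\log^{*}$. For $k\in\mathbb N_0$ define weights
\[
g_k(0)=1,\qquad g_k(d)=e^{d\,(h(d)+3k)}\quad(d\ge1).
\]
For each $m\ge1$ let $X_m\neq\emptyset$ be a locally compact Hausdorff space. Let $\mathcal E$ be the $c_0$-direct sum of the $C^{*}$-algebras $M_{m+1}(C_0(X_m))$, that is, the algebra of sequences $x=(x^{(m)})_{m\ge1}$ of blocks $x^{(m)}\in M_{m+1}(C_0(X_m))$ with $\|x^{(m)}\|\to0$, normed by $\sup_m\|x^{(m)}\|$. Matrix indices in block $m$ run over $0,\dots,m$, and $E_{ij}$ are the matrix units. Let $\mathcal B$ be a unital $C^{*}$-algebra containing $\mathcal E$ as a $C^{*}$-subalgebra. Put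
\[
p_k(x)=\sum_{m\ge1}\sum_{i,j=0}^m g_k(|i-j|)\,\|x^{(m)}_{ij}\|,\qquad
\mathcal A_0=\{x\in\mathcal E: p_k(x)<\infty\ \text{for all }k\},
\]
and let $\mathcal A=\mathbb C1_{\mathcal B}+\mathcal A_0$ carry the topology of the norms $P_k(\lambda+x)=|\lambda|+p_k(x)$, $k\in\mathbb N_0$.

\begin{theorem}\label{thm:A}
$(\mathcal A,(P_k))$ is a $\Psi^{*}$-algebra in $\mathcal B$ and is not submultiplicative. In particular, one may take all $X_m$ to be points, $H=\bigoplus_m\mathbb C^{m+1}$, and $\mathcal B=\mathbb C1+\mathcal E\subset\mathbb C1+\mathcal K(H)$, or $\mathcal B=\mathbb C1+\mathcal K(H)$, or $\mathcal B=\mathcal L(H)$.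
\end{theorem}

When the $X_m$ are points, $\mathcal E$ is the algebra of block diagonal compact operators on $H$. The freedom to choose the spaces $X_m$ is needed for the second result. A $C^{*}$-algebra is \emph{subhomogeneous} if the dimensions of its irreducible representations are bounded by a finite number.

\begin{theorem}\label{thm:B}
Every unital $C^{*}$-algebra $\mathcal B$ that is not subhomogeneous contains a $\Psi^{*}$-algebra that is not submultiplicative.
\end{theorem}

The third result describes what remains true in general. Elements $x_1,\dots,x_n$ of an algebra form a \emph{chain} if $x_ix_l=0$ whenever $l\ne i+1$; the matrix units $E_{01},E_{12},\dots,E_{n-1,n}$ are the basic example. Let $\Lambda_0(t)=t$ and $\Lambda_{j+1}(t)=\log(1+\Lambda_j(t))$ for $t\ge0$.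

\begin{theorem}\label{thm:C}
Let $\mathcal A$ be a Fr\'echet algebra with an open group of invertible elements (for example, any $\Psi^{*}$-algebra), and let $p$ be a continuous seminorm on $\mathcal A$.
\begin{enumerate}
\item[(1)] There is a continuous seminorm $q$ such that for all $n\ge1$ and $x_1,\dots,x_n\in\mathcal A$
\[
p\Big(\frac1{n!}\sum_{\sigma\in S_n}x_{\sigma(1)}\cdots x_{\sigma(n)}\Big)\le\prod_{i=1}^nq(x_i).
\]
\item[(2)] For every $j\ge1$ there is a continuous seminorm $q_j$ such that for all $n\ge1$ and all chains $x_1,\dots,x_n$
\[
p(x_1\cdots x_n)\le e^{n\Lambda_j(n)}\prod_{i=1}^nq_j(x_i).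
\]
\end{enumerate}
\end{theorem}

The algebra of Theorem~\ref{thm:A} fails to be submultiplicative because of chains whose products grow like $e^{nh(n)}$; Remark~\ref{rem:sharp} compares this with Theorem~\ref{thm:C}.

Section~\ref{sec:products} restates submultiplicativity as a uniform bound on long products. Section~\ref{sec:shifts} works out the example on shift matrices, where one sees both why it exists and why the function $h$ appears. Sections~\ref{sec:weights}--\ref{sec:proofA} prove Theorem~\ref{thm:A}, and Sections~\ref{sec:proofB} and~\ref{sec:proofC} prove Theorems~\ref{thm:B} and~\ref{thm:C}.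

\section{Submultiplicativity and long products}\label{sec:products}

If the topology of a Fr\'echet space is given by seminorms $\|\cdot\|_k$, then a seminorm $p$ is continuous exactly when $p\le c\max_{k\in F}\|\cdot\|_k$ for some $c>0$ and some finite set $F$. Joint continuity of multiplication means that for every continuous seminorm $p$ there is a continuous seminorm $q$ with $p(xy)\le q(x)q(y)$. Iterating, one finds for every $n$ a continuous seminorm $q^{(n)}$ with $p(x_1\cdots x_n)\le\prod_iq^{(n)}(x_i)$. Submultiplicativity says that one seminorm serves for all $n$.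

\begin{lemma}\label{lem:criterion}
A Fr\'echet algebra $\mathcal A$ is submultiplicative if and only if for every continuous seminorm $p$ there is a continuous seminorm $q$ with
\begin{equation}\label{eq:uniform}
p(x_1\cdots x_n)\le\prod_{i=1}^nq(x_i)\qquad\text{for all }n\ge1\text{ and }x_1,\dots,x_n\in\mathcal A .
\end{equation}
\end{lemma}

\begin{proof}
Suppose the topology is given by submultiplicative seminorms $\|\cdot\|_k$. Then $p\le c\|\cdot\|_\star$ with $c\ge1$, where $\|\cdot\|_\star$ is the maximum of finitely many $\|\cdot\|_k$ and so is again submultiplicative. With $q=c\|\cdot\|_\star$ we get $p(x_1\cdots x_n)\le c\prod_i\|x_i\|_\star\le\prod_iq(x_i)$.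

Conversely, let $p$ and $q$ satisfy \eqref{eq:uniform}. Let $\|x\|$ be the infimum of $\sum_r\prod_iq(x_{r,i})$ over all ways of writing $x$ as a finite sum of finite products, $x=\sum_rx_{r,1}\cdots x_{r,n_r}$. Concatenating representations shows that $\|\cdot\|$ is subadditive, scaling the first factor of each product shows that it is homogeneous, and multiplying out two representations shows that $\|xy\|\le\|x\|\|y\|$. The trivial representation gives $\|\cdot\|\le q$, and \eqref{eq:uniform} gives $p\le\|\cdot\|$. Letting $p$ run through a countable defining system, we obtain submultiplicative seminorms that define the same topology.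
\end{proof}

In a commutative algebra the symmetrized product is the product, so Theorem~\ref{thm:C}(1) and Lemma~\ref{lem:criterion} recover the last assertion of (b). A counterexample must therefore live in the gap between a product and its symmetrization. For a chain this gap is a full factor $n!$, because only the term $\sigma=\mathrm{id}$ survives and the symmetrized product equals $x_1\cdots x_n/n!$.

\section{Shifts in one block}\label{sec:shifts}

In this section the $X_m$ are points, and we allow general weights $\gamma_k(0)=1$, $\gamma_k(d)=e^{d(\omega(d)+ck)}$, where $\omega\ge0$ is nondecreasing and $c>0$. We write $p_k$ for the resulting norms; Theorem~\ref{thm:A} uses $\omega=h$ and $c=3$. If $\omega$ is constant, then $\gamma_k(d+d')=\gamma_k(d)\gamma_k(d')$ and every $p_k$ is submultiplicative. We ask how fast $\omega$ must grow, and how fast it may grow.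

\subsection*{Chains: $\omega$ must be unbounded}
In block $m$ we have $E_{01}E_{12}\cdots E_{m-1,m}=E_{0m}$. The product has $p_0$-norm $e^{m\omega(m)}$, while each factor has $p_k$-norm $e^{\omega(1)+ck}$, independently of $m$. So \eqref{eq:uniform} fails as soon as $\omega$ is unbounded.

\subsection*{Powers of a shift: a factorial is gained}
Spectral invariance concerns Neumann series, that is, powers of a single element. What we shall need is a constant $K$ with
\begin{equation}\label{eq:power-goal}
p_k(r^n)\le2\,(K\,p_{k+1}(r))^n\qquad(k\ge0,\ n\ge1),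
\end{equation}
for then $\sum_nr^n$ converges in $p_k$ once $p_{k+1}(r)<1/K$. The smallest case is $m=2$ and $r=a_1E_{01}+a_2E_{12}$ with $a_i\ge0$. Then $r^2=a_1a_2E_{02}$, whereas $p_{k+1}(r)=\gamma_{k+1}(1)(a_1+a_2)$, and $a_1a_2\le(a_1+a_2)^2/2$. The norm of $r$ adds up the entries, and the square of that sum counts $a_1a_2$ twice. In general, for $r=\sum_{i=1}^ma_iE_{i-1,i}$ we have $r^n=\sum_{i=0}^{m-n}a_{i+1}\cdots a_{i+n}E_{i,i+n}$. Each monomial has $n$ distinct factors and so occurs $n!$ times in the expansion of $(\sum_ia_i)^n$. Hence
\[
p_k(r^n)\le\frac{\gamma_k(n)}{n!}\Big(\sum_ia_i\Big)^n=\frac{\gamma_k(n)}{n!\,\gamma_{k+1}(1)^n}\,p_{k+1}(r)^n\le\frac{e^{n\omega(n)}}{n!}\,p_{k+1}(r)^n .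
\]
Since $n^n\le e^nn!$, the bound \eqref{eq:power-goal} holds for these $r$ with $K=e$ whenever $\omega(n)\le\log n$. This is the mechanism of the example: products of different elements feel the full weight $e^{n\omega(n)}$, and powers of one element feel it only after division by $n!$.

\subsection*{Longer steps: $\omega$ is at most of order $h$}
One might now try $\omega=\log$, but steps of length $d>1$ rule this out. In block $m=sd$ let $r=\sum_{i=1}^sE_{(i-1)d,\,id}$. Then $r^s=E_{0,sd}$ and $p_1(r)=s\gamma_1(d)$. If \eqref{eq:power-goal} holds for $k=0$ with some $K\ge1$, then $e^{sd\,\omega(sd)}\le2K^ss^se^{sd(\omega(d)+c)}$, and therefore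
\[
\omega(sd)\le\omega(d)+c+\frac{\log s+\log(2K)}{d}.
\]
The gain is now only about $s!$, for a distance $sd$. Taking $s=2^d$ gives $\omega(2^d)\le\omega(d2^d)\le\omega(d)+c'$ with $c'=c+\log2+\log(2K)$. Thus $\omega(t_j)\le\omega(1)+c'j$, and since $n<t_{h(n)+1}$,
\[
\omega(n)\le\omega(1)+c'\,(h(n)+1).
\]
So $\omega$ must be unbounded, yet it may grow only by a bounded amount under exponentiation. The function $h$ does exactly this.

\begin{remark}\label{rem:l1}
The factorial comes from summing over all entries of a block, and the construction fails without it. Let $N_m=\sum_{i=1}^mE_{i-1,i}$, $\delta_m=e^{-h(m)/2}\to0$ and $r=(\delta_mN_m)_m\in\mathcal E$. Then $1-r$ is invertible in $\mathbb C1+\mathcal E$, with blocks $\sum_{n=0}^m\delta_m^nN_m^n$, and the weighted $(0,m)$ entry of the inverse is $g_0(m)\delta_m^m=e^{mh(m)/2}\to\infty$. The norms $\sup_m\sum_dg_k(d)\max_{|i-j|=d}|x^{(m)}_{ij}|$ are all finite on $r$ but not on $(1-r)^{-1}-1$. In contrast $p_0(r)=\sum_mm\delta_m=\infty$, because $h(m)\le\log_2m$ gives $\delta_m\ge1/m$; so $r\notin\mathcal A_0$.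
\end{remark}

\section{The weight inequality}\label{sec:weights}

The function $h$ is nondecreasing and unbounded with $h(1)=0$. Hence $g_k(d)$ is nondecreasing in $d$ and in $k$, $g_k\ge1$, and $g_k(1)=e^{3k}$. Since $t_{j+1}\le2^n$ if and only if $t_j\le n$,
\begin{equation}\label{eq:h-exp}
h(2^n)=h(n)+1\qquad(n\ge1).
\end{equation}
By induction $t_j\ge2^j$ (use $2^j\ge j+1$), so $h(n)\le\log_2n$. For $n\ge2$ we have $\lceil\log_2n\rceil\le2\log_2n$, and \eqref{eq:h-exp} gives
\begin{equation}\label{eq:h-loglog}
h(n)\le h\big(2^{\lceil\log_2n\rceil}\big)\le1+\log_2\lceil\log_2n\rceil\le2+\log_2\log_2n .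
\end{equation}
Fix the constant
\[
C=\sup_{u\ge1}\big(u(u+3)-2^u\log2\big),
\]
which is finite, and positive by the value at $u=1$. The next lemma says that the weights are submultiplicative for $s$ steps of arbitrary positive lengths, up to a shift $k\mapsto k+1$, a geometric factor, and the factorial that we expect to win back.

\begin{lemma}\label{lem:weights}
For all $k\ge0$, $s\ge1$, all integers $d_1,\dots,d_s\ge1$ and $0\le D\le\sum_ld_l$,
\[
g_k(D)\le s!\,e^{Cs}\prod_{l=1}^sg_{k+1}(d_l).
\]
\end{lemma}

\begin{proof}
Let $T=\sum_ld_l$. By monotonicity we may take $D=T$, and we must show $Z\le Cs+\log s!$ for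
\[
Z=\log g_k(T)-\sum_l\log g_{k+1}(d_l)=\sum_ld_l\,\big(h(T)-h(d_l)-3\big).
\]
Call $l$ \emph{short} if $h(d_l)\le h(T)-3$, and let $L$ be the set of short indices. For $l\notin L$ we have $h(T)-h(d_l)\le2$, so the summand is at most $-d_l$. If $L=\emptyset$, then $Z\le0$ and we are done.

Let $l\in L$. Then $T>2^{2^{d_l}}$, for otherwise \eqref{eq:h-exp} would give $h(T)\le h(d_l)+2$. Hence $T>4$, the number $u=\log_2\log_2T$ exceeds $1$, and $d_l<u$; the summand is at most $u\,h(T)$. Moreover $\sum_{l\notin L}d_l\ge T-|L|u$. Adding up and using \eqref{eq:h-loglog},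
\[
Z\le|L|\,u\,h(T)-(T-|L|u)\le s\,u(u+3)-T .
\]
Since $\log T=2^u\log2$, the definition of $C$ gives $u(u+3)\le C+\log T$. Finally $T^s/s!\le e^T$, that is, $s\log T-T\le\log s!$. Therefore $Z\le Cs+s\log T-T\le Cs+\log s!$.
\end{proof}

The constant $3$ in the weights is spent as follows. Two units force a short step to have length below $\log_2\log_2T$, so that its cost $u(u+3)$ is at most $\log T$ up to a constant; with one unit we would only know $d_l<\log_2T$, and the cost $h(T)\log_2T$ would be too large. The third unit makes the long steps contribute about $-T$, which converts $T^s$ into $s!$.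

\section{Powers and record times}\label{sec:powers}

We now prove \eqref{eq:power-goal} for the norms $p_k$ of Theorem~\ref{thm:A} and arbitrary $r$. The entry $(r^n)_{ij}$ of a block is a sum over walks $i=i_0,i_1,\dots,i_n=j$ in $\{0,\dots,m\}$. For a shift all steps were different, and this produced the factor $1/n!$. A general walk may repeat steps, and then nothing is gained: $r=E_{01}+E_{10}$ has $r^{2n}=E_{00}+E_{11}$. But the weight $g_k(|i_n-i_0|)$ sees only the net displacement, and the net displacement is already covered by those steps at which the walk reaches a new maximum. These steps end at strictly increasing points, so they gain a factorial, and the other steps need no weight at all. For the walk $(1,3,2,0,2,4,4,5,3)$ the new maxima occur at times $1,5,7$, with endpoints $3<4<5$ and step lengths $2,2,1$; the net displacement $2$ is at most the rise $4$ of the maximum, which is at most $2+2+1$.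

\begin{lemma}\label{lem:powers}
Let $K=1+e^C$. Then $p_k(r^n)\le2\,(K\,p_{k+1}(r))^n$ for all $k\ge0$, $n\ge1$ and all $r\in\mathcal E$ with $p_{k+1}(r)<\infty$.
\end{lemma}

\begin{proof}
Fix a block $m$ and put $a_{ij}=\|r^{(m)}_{ij}\|$, $w_j=\sum_ig_{k+1}(|i-j|)a_{ij}$ and $W_m=\sum_jw_j$. The contribution of block $m$ to $p_k(r^n)$ is at most
\begin{equation}\label{eq:walks}
\sum_{(i_0,\dots,i_n)}g_k(|i_n-i_0|)\prod_{l=1}^na_{i_{l-1}i_l},
\end{equation}
the sum running over all walks in $\{0,\dots,m\}$.

Consider a walk with $i_n\ge i_0$. Let $\mu_l=\max(i_0,\dots,i_l)$, let $R=\{l\ge1:i_l>\mu_{l-1}\}$ be the set of \emph{record times}, and put $s=|R|$ and $d_l=|i_l-i_{l-1}|$. Since $i_{l-1}\le\mu_{l-1}$, we have $d_l\ge i_l-\mu_{l-1}\ge1$ for $l\in R$, and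
\[
0\le i_n-i_0\le\mu_n-\mu_0=\sum_{l\in R}(i_l-\mu_{l-1})\le\sum_{l\in R}d_l .
\]
Lemma~\ref{lem:weights} gives $g_k(i_n-i_0)\le s!\,e^{Cs}\prod_{l\in R}g_{k+1}(d_l)$. This also holds for $s=0$, when $i_n=i_0$ and both sides equal $1$.

Fix $R\subset\{1,\dots,n\}$ with $|R|=s$ and sum over the walks with $i_n\ge i_0$ and record set $R$. A walk is determined by its steps $(i_{l-1},i_l)$, $1\le l\le n$, and the steps with $l\in R$ have strictly increasing endpoints $i_l$. We enlarge the sum by keeping only this last condition and letting the steps vary independently otherwise. The steps with $l\notin R$ then contribute $(\sum_{i,j}a_{ij})^{n-s}\le W_m^{n-s}$. For the steps with $l\in R$, summing over the starting points turns the factor of a step with endpoint $j$ into $w_j$, so they contribute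
\[
\sum_{j_1<\dots<j_s}w_{j_1}\cdots w_{j_s}\le\frac{W_m^s}{s!},
\]
because each monomial on the left occurs $s!$ times in the expansion of $(\sum_jw_j)^s$. The walks with record set $R$ thus contribute at most $s!\,e^{Cs}\cdot W_m^{n-s}\cdot W_m^s/s!=e^{Cs}W_m^n$ to \eqref{eq:walks}. Summing over $R$ gives $\sum_s\binom nse^{Cs}W_m^n=K^nW_m^n$.

The reflection $i\mapsto m-i$ maps walks with $i_n<i_0$ to walks with $i_n>i_0$, and replacing $a_{ij}$ by $a_{m-i,m-j}$ does not change $W_m$. So these walks contribute at most $K^nW_m^n$ as well. Finally $\sum_mW_m^n\le(\sum_mW_m)^n=p_{k+1}(r)^n$.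
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

\subsection*{Fr\'echet space and embedding}
For a block we have $\|x^{(m)}\|\le\sum_{i,j}\|x^{(m)}_{ij}\|$. Hence $\|x\|\le p_0(x)\le p_k(x)$, and every family of entries $(x^{(m)}_{ij})$ with $p_0<\infty$ satisfies $\|x^{(m)}\|\to0$ and defines an element of $\mathcal E$. Thus $\mathcal E_k=\{x\in\mathcal E:p_k(x)<\infty\}$ is a weighted $\ell^1$-sum of the Banach spaces $C_0(X_m)$, so $(\mathcal E_k,p_k)$ is a Banach space. A sequence in $\mathcal A_0=\bigcap_k\mathcal E_k$ that is Cauchy for every $p_k$ converges in every $\mathcal E_k$, and all the limits agree with its limit in $\mathcal E$. So $\mathcal A_0$ is a Fr\'echet space.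

Next, $1_{\mathcal B}\notin\mathcal E$. Otherwise $1_{\mathcal B}$ would be a unit of $\mathcal E$, and each of its blocks would be the unit of the nonzero $C^{*}$-algebra $M_{m+1}(C_0(X_m))$ and have norm $1$, against the $c_0$-condition. Therefore the sum $\mathbb C1+\mathcal A_0$ is direct, $P_k$ is well defined, $\mathcal A$ is a Fr\'echet space, and $\|\lambda+x\|\le P_0(\lambda+x)$ shows that $\mathcal A\hookrightarrow\mathcal B$ is continuous.

\subsection*{Multiplication and involution}
Let $c_0=2e^{2C}$. For indices $i,l,j$ in one block,
\[
g_k(|i-j|)\le c_0\,g_{k+1}(|i-l|)\,g_{k+1}(|l-j|).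
\]
If both distances on the right are at least $1$, this is Lemma~\ref{lem:weights} with $s=2$. If one of them is $0$, the other equals $|i-j|$ and the inequality follows from $g_k\le g_{k+1}$. Inserting this into $\|(xy)^{(m)}_{ij}\|\le\sum_l\|x^{(m)}_{il}\|\|y^{(m)}_{lj}\|$ and summing gives $p_k(xy)\le c_0\,p_{k+1}(x)p_{k+1}(y)$. From $(\lambda+x)(\nu+y)=\lambda\nu+(\lambda y+\nu x+xy)$ we obtain $P_k(ab)\le c_0P_{k+1}(a)P_{k+1}(b)$ for $a,b\in\mathcal A$. So $\mathcal A$ is a Fr\'echet algebra. Since $(x^{*})_{ij}=(x_{ji})^{*}$ and the weights depend only on $|i-j|$, we have $p_k(x^{*})=p_k(x)$, and $\mathcal A$ is symmetric.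

\subsection*{Spectral invariance}
The inclusion $\mathcal A^{-1}\subset\mathcal A\cap\mathcal B^{-1}$ holds because the units agree. Let $a=\lambda+x\in\mathcal A$ be invertible in $\mathcal B$. Recall spectral permanence: if a $C^{*}$-subalgebra contains the unit of $\mathcal B$, it contains the inverses of those of its elements that are invertible in $\mathcal B$. So $a^{-1}\in\mathbb C1+\mathcal E$. As $\mathcal E$ is an ideal of $\mathbb C1+\mathcal E$, the case $\lambda=0$ would give $1=xx^{-1}\in\mathcal E$. Hence $\lambda\ne0$, and after scaling $\lambda=1$. Comparing scalar parts modulo $\mathcal E$, we get $(1+x)^{-1}=1+y$ with $y\in\mathcal E$, and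
\[
x+y+xy=0=x+y+yx .
\]
An element $y$ with this property is called a \emph{quasi-inverse} of $x$. It is unique in any algebra, since $1+y$ is the inverse of $1+x$ after adjoining a unit. The relation holds block by block, so $y^{(m)}$ is the quasi-inverse of $x^{(m)}$.

We must show $p_k(y)<\infty$ for each $k$. The element $x$ is not small, so its Neumann series need not converge. Here the block structure is used: a tail of $x$ is small, and finitely many blocks cost nothing. Fix $k$. Since $p_{k+1}(x)<\infty$, there is $m_0$ such that the element $r$ with blocks $x^{(m)}$ for $m>m_0$ and $0$ for $m\le m_0$ has $p_{k+1}(r)\le1/(2K)$. Lemma~\ref{lem:powers} gives $p_k(r^n)\le2\cdot2^{-n}$. So $z=\sum_{n\ge1}(-r)^n$ converges in $\mathcal E_k$, hence in $\mathcal E$, with $p_k(z)\le2$, and $rz=zr=-\sum_{n\ge2}(-r)^n=-(z+r)$ shows that $z$ is the quasi-inverse of $r$. By uniqueness $y^{(m)}=z^{(m)}$ for $m>m_0$. The blocks $m\le m_0$ contain finitely many entries $y^{(m)}_{ij}$, each of finite norm. Hence $p_k(y)<\infty$. Since $k$ was arbitrary, $y\in\mathcal A_0$ and $a^{-1}\in\mathcal A$. Thus $\mathcal A$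 is a $\Psi^{*}$-algebra.

\subsection*{Failure of submultiplicativity}
For $m\ge1$ choose $f\in C_0(X_m)$ with $f\ge0$ and $\|f\|=1$, and let $v_i=f\otimes E_{i-1,i}$ in block $m$, $1\le i\le m$. These elements form a chain in $\mathcal A_0$, and $v_1\cdots v_m=f^m\otimes E_{0m}$ with $\|f^m\|=1$. Therefore
\begin{equation}\label{eq:chain}
P_0(v_1\cdots v_m)=g_0(m)=e^{mh(m)},\qquad P_k(v_i)=g_k(1)=e^{3k}\quad(k\ge0).
\end{equation}
If $\mathcal A$ were submultiplicative, Lemma~\ref{lem:criterion} would give a continuous seminorm $q$ satisfying \eqref{eq:uniform} for $p=P_0$. The $P_k$ increase with $k$, so $q\le c'P_k$ for some $k$ and $c'>0$. Then \eqref{eq:chain} gives $e^{mh(m)}\le(c'e^{3k})^m$, that is, $h(m)\le\log c'+3k$ for all $m$. This contradicts $h(m)\to\infty$, and Theorem~\ref{thm:A} is proved.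

\begin{remark}
Entire functions operate on $\mathcal A$ through their power series. Indeed, the binomial theorem and Lemma~\ref{lem:powers} give $P_k((\lambda+x)^n)\le2\,(|\lambda|+Kp_{k+1}(x))^n$, so $\sum_na_n(\lambda+x)^n$ converges absolutely in every $P_k$ when $\sum_na_nz^n$ is entire. There is no conflict with (a), which assumes commutativity.
\end{remark}

\section{Matrix blocks in algebras that are not subhomogeneous}\label{sec:proofB}

By Theorem~\ref{thm:A} it suffices to embed an algebra $\mathcal E$, for some choice of the spaces $X_m$, into $\mathcal B$. One cannot hope for point spaces, since $\mathcal B$ may have no nontrivial projections. For instance, let $\mathcal B$ be the unitization of $C_0((0,1],\mathcal K(\ell^2))$. It has infinite-dimensional irreducible representations, and if $P\in\mathcal B$ is a projection, then $P$ or $1-P$ is a continuous projection-valued function vanishing at $0$, whose norm is continuous with values in $\{0,1\}$ and so is identically $0$. We therefore replace the diagonal matrix units by pairwise orthogonal positive elements, and obtain the off-diagonal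 ones from polar decompositions.

Let $\mathcal B\subset\mathcal L(H_{\mathcal B})$ be represented faithfully and unitally, let $\mathcal B_{sa}$ be the real Banach space of self-adjoint elements, and write $\operatorname{sp}$ for the spectrum. As $\mathcal B$ is not subhomogeneous, there is for every $N\ge1$ an irreducible representation $\pi_N$ of dimension at least $N$. We use the following standard facts about an irreducible representation $\pi$ on a space $H_\pi$. It is unital, so $\operatorname{sp}(\pi(a))\subset\operatorname{sp}(a)$ and $\pi(f(a))=f(\pi(a))$ for $a\in\mathcal B_{sa}$ and continuous $f$. For $\zeta\ne0$ the set $\pi(\mathcal B)\zeta$ is dense in $H_\pi$. By Kadison's transitivity theorem, for orthonormal vectors $\eta_1,\dots,\eta_N\in H_\pi$ and a self-adjoint $S\in\mathcal L(H_\pi)$ there is $b\in\mathcal B_{sa}$ with $\pi(b)\eta_j=S\eta_j$ for all $j$.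

To get orthogonality between infinitely many blocks at once, we take all the positive elements to be functions of one self-adjoint element.

\begin{lemma}\label{lem:many}
There is $a\in\mathcal B_{sa}$ such that $\Sigma_N=\operatorname{sp}(\pi_N(a))$ has at least $N$ points for every $N$.
\end{lemma}

\begin{proof}
Let $U_N=\{a\in\mathcal B_{sa}:|\operatorname{sp}(\pi_N(a))|\ge N\}$. By the Baire category theorem it suffices to show that $U_N$ is open and dense.

\emph{Open.} For self-adjoint operators $S,S'$ every $t\in\operatorname{sp}(S)$ has distance at most $\|S-S'\|$ from $\operatorname{sp}(S')$: if the distance $\rho$ were larger, then $\|(S'-t)^{-1}\|=1/\rho$ would make $S-t=(S'-t)(1+(S'-t)^{-1}(S-S'))$ invertible. If $\pi_N(a)$ has $N$ spectral values at mutual distances greater than $2\delta$ and $\|a-a'\|<\delta$, then each has a spectral value of $\pi_N(a')$ within distance $\delta$, and these $N$ values are distinct.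

\emph{Dense.} Let $a\notin U_N$. Then $\pi_N(a)$ has finite spectrum, so the representation space is the orthogonal sum of its eigenspaces and contains orthonormal eigenvectors $\eta_1,\dots,\eta_N$, with eigenvalues $\alpha_1,\dots,\alpha_N$. By Kadison's theorem there is $b\in\mathcal B_{sa}$ with $\pi_N(b)\eta_j=j\eta_j$. For real $\varepsilon$ the operator $\pi_N(a+\varepsilon b)$ has the eigenvalues $\alpha_j+\varepsilon j$, which are distinct unless $\varepsilon=(\alpha_j-\alpha_i)/(i-j)$ for some $i\ne j$. So $a+\varepsilon b\in U_N$ for all small $\varepsilon\ne0$.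
\end{proof}

\begin{lemma}\label{lem:orth}
There are positive elements $b^{(m)}_j\in\mathcal B$ $(m\ge1$, $0\le j\le m)$ with pairwise zero products, and integers $N_m$, such that $\pi_{N_m}(b^{(m)}_j)\ne0$ for $0\le j\le m$.
\end{lemma}

\begin{proof}
Take $a$ and $\Sigma_N$ from Lemma~\ref{lem:many}. Call an open interval $J$ \emph{rich} if $\sup_N|\Sigma_N\cap J|=\infty$. An open interval $J_0\supset\operatorname{sp}(a)$ contains every $\Sigma_N$ and is rich. Given a rich interval $J_{m-1}$, choose $N_m$ and points $s_1<\dots<s_{2m+3}$ of $\Sigma_{N_m}\cap J_{m-1}$, and cut $J_{m-1}$ at $s_{m+2}$ into two open intervals. Each contains $m+1$ of the points. Only one point was removed, so at least one piece is rich; call it $J_m$. In the other piece choose disjoint open intervals $I^{(m)}_0,\dots,I^{(m)}_m$ around the $m+1$ points. They lie in $J_{m-1}\setminus J_m$, and all later intervals lie in $J_m$, so the intervals $I^{(m)}_j$ are pairwise disjoint. Let $b^{(m)}_j=f(a)$, where $f\ge0$ is continuous on $\mathbb R$ and positive exactly on $I^{(m)}_j$. Disjointness gives zero products, and $\pi_{N_m}(b^{(m)}_j)=f(\pi_{N_m}(a))\ne0$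 because $I^{(m)}_j$ meets $\Sigma_{N_m}$.
\end{proof}

If $b,b'$ are self-adjoint with $bb'=0$, then $\langle b\xi,b'\eta\rangle=0$, so the spaces $\overline{\operatorname{ran}b^{(m)}_j}\subset H_{\mathcal B}$ are mutually orthogonal.

It remains to connect $b_0,\dots,b_m$ inside one block. Recall the polar decomposition $y=u|y|$ in $\mathcal L(H_{\mathcal B})$: here $|y|=(y^{*}y)^{1/2}$, $u^{*}u$ is the projection onto $\overline{\operatorname{ran}|y|}$, and $\operatorname{ran}u=\overline{\operatorname{ran}y}$. In general $u\notin\mathcal B$ even if $y\in\mathcal B$. For $m=1$ one picks $y=b_1cb_0\ne0$; then $uf(|y|)$ plays the role of $f\otimes E_{10}$, and $f(t)=t$ gives $y$ itself. For $m\ge2$ the elements $b_jc_jb_0$ would not do, because their initial spaces need not have a nonzero vector in common. We build each element on the modulus of the previous one, so that the initial spaces decrease.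

\begin{lemma}\label{lem:block}
Let $\pi$ be an irreducible representation of $\mathcal B$ and let $b_0,\dots,b_m\in\mathcal B$ be positive with $b_ib_j=0$ for $i\ne j$ and $\pi(b_j)\ne0$ for all $j$. Then there are a locally compact Hausdorff space $X\ne\emptyset$ and an injective $*$-homomorphism $\psi:M_{m+1}(C_0(X))\to\mathcal B$ with $\psi(F)=Q'\psi(F)Q'$ for all $F$, where $Q'$ is the projection onto $\bigoplus_j\overline{\operatorname{ran}b_j}$.
\end{lemma}

\begin{proof}
\emph{The elements $y_j$.} Put $y_0=b_0$. Suppose $y_{j-1}\in\mathcal B$ has $\pi(|y_{j-1}|)\ne0$, and choose $\eta$ with $\zeta=\pi(|y_{j-1}|)\eta\ne0$. Since $\pi(\mathcal B)\zeta$ is dense and $\pi(b_j)\ne0$, there is $c_j\in\mathcal B$ with $\pi(b_j)\pi(c_j)\zeta\ne0$. Set $y_j=b_jc_j|y_{j-1}|$. Then $\pi(y_j)\eta\ne0$, so $\pi(|y_j|)^2=\pi(y_j)^{*}\pi(y_j)\ne0$ and the construction continues. Let $y_j=u_j|y_j|$ be the polar decomposition; $\operatorname{ran}u_j\subset\overline{\operatorname{ran}b_j}$.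

\emph{A common initial space.} Let $\mathcal R_j=\overline{|y_j|\mathcal B}$, a closed right ideal of $\mathcal B$ containing $|y_j|$. The element $y_j^{*}y_j=|y_{j-1}|c_j^{*}b_j^2c_j|y_{j-1}|$ lies in $\mathcal R_{j-1}$, and so do its powers. The square root is a uniform limit on $[0,\|y_j\|^2]$ of polynomials without constant term, so $|y_j|\in\mathcal R_{j-1}$ and $\mathcal R_j\subset\mathcal R_{j-1}$. Thus $A=|y_m|\ne0$ lies in every $\mathcal R_j$: for each $j$ there are $c_{j,n}\in\mathcal B$ with $|y_j|c_{j,n}\to A$. Two consequences follow. First, $u_jA=\lim_ny_jc_{j,n}\in\mathcal B$. Second, $\operatorname{ran}A\subset\overline{\operatorname{ran}|y_j|}$, so the projection $Q$ onto $\overline{\operatorname{ran}A}$ satisfies $u_j^{*}u_jQ=Q$. Put $w_j=u_jQ$. The ranges of the $u_j$ are mutually orthogonal, so $u_i^{*}u_j=0$ for $i\ne j$, and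
\begin{equation}\label{eq:units}
w_i^{*}w_j=\delta_{ij}Q .
\end{equation}

\emph{The homomorphism.} Let $X=\operatorname{sp}(A)\setminus\{0\}\subset(0,\infty)$, which is locally compact, and nonempty because $A$ is positive and nonzero. Extend $f\in C_0(X)$ by $f(0)=0$; then $f\mapsto f(A)$ is an isometric $*$-homomorphism. The algebra $t^2\mathbb C[t]$ is closed under conjugation, separates the points of $X$ and vanishes nowhere on $X$, so it is dense in $C_0(X)$ by the Stone--Weierstrass theorem. As $A=QAQ$, this density gives $f(A)=Qf(A)Q$ for all $f\in C_0(X)$. Define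
\[
\psi(F)=\sum_{i,j=0}^mw_iF_{ij}(A)w_j^{*}.
\]
Then $\psi(F)^{*}=\psi(F^{*})$, and \eqref{eq:units} gives $\psi(F)\psi(G)=\sum_{i,j,l}w_iF_{ij}(A)QG_{jl}(A)w_l^{*}=\psi(FG)$. Also $w_i^{*}\psi(F)w_j=F_{ij}(A)$, so $\psi$ is injective. For $f(t)=t^2f_1(t)$ with a polynomial $f_1$,
\[
w_if(A)w_j^{*}=(u_iA)\,f_1(A)\,(u_jA)^{*}\in\mathcal B ,
\]
and by density and continuity $w_if(A)w_j^{*}\in\mathcal B$ for all $f\in C_0(X)$. Finally $Q'w_j=w_j$ gives $\psi(F)=Q'\psi(F)Q'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For each $m$ apply Lemma~\ref{lem:block} to $\pi_{N_m}$ and $b^{(m)}_0,\dots,b^{(m)}_m$ from Lemma~\ref{lem:orth}, obtaining $X_m$, $\psi_m$ and $Q'_m$. Each $\psi_m$ is isometric, being an injective $*$-homomorphism of $C^{*}$-algebras, and the projections $Q'_m$ are mutually orthogonal. Hence $\|\sum_{m\in F}\psi_m(x^{(m)})\|=\max_{m\in F}\|x^{(m)}\|$ for finite $F$. For $x\in\mathcal E$ the series $\sum_m\psi_m(x^{(m)})$ therefore converges in $\mathcal B$ to an element of norm $\|x\|$, and $\psi_m(F)\psi_{m'}(G)=0$ for $m\ne m'$ makes the map multiplicative. This is an isometric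 $*$-embedding of $\mathcal E$ into $\mathcal B$, and Theorem~\ref{thm:A} applies.
\end{proof}

\begin{remark}\label{rem:subhom}
The hypothesis enters only through the representations $\pi_N$, and the method cannot do without it. If all irreducible representations of $\mathcal B$ have dimension at most $N$, then every chain of length $n>N$ in $\mathcal B$ has product $0$. Otherwise, since irreducible representations separate points, $\pi(x_1\cdots x_n)\xi\ne0$ for some irreducible $\pi$ and some $\xi$. The vectors $\xi_i=\pi(x_i\cdots x_n)\xi$ are nonzero, and for $2\le l\le n$ the operator $\pi(x_{l-1})$ maps $\xi_l$ to $\xi_{l-1}$ and the other $\xi_i$ to $0$. Applying these operators to a relation $\sum_i\beta_i\xi_i=0$ gives $\beta_2=\dots=\beta_n=0$, then $\beta_1=0$, so $n\le N$. We do not settle whether every $\Psi^{*}$-algebra inside a non-commutative subhomogeneous $C^{*}$-algebra is submultiplicative.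
\end{remark}

\section{Symmetrized products and chains}\label{sec:proofC}

An open invertible group controls resolvents near $1$, hence powers of one element. Polarization passes from powers to symmetrized products, and for chains the symmetrized product determines the product.

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
\emph{Powers.} The group $\mathcal A^{-1}$ is open and, by (b), inversion is continuous at $1$. So there is a continuous seminorm $q_0$ such that $q_0(x)\le1$ implies $1-x\in\mathcal A^{-1}$ and $p((1-x)^{-1})\le M:=p(1)+1$. This is the only place where the hypothesis is used. Let $q_0(x)\le1$. Then $F(z)=(1-zx)^{-1}$ exists for $|z|\le1$, is continuous by (b), and satisfies $p(F(z))\le M$. Let $\phi$ be a linear functional with $|\phi|\le p$. The identity $F(z)-F(w)=(z-w)F(z)xF(w)$ and the continuity of multiplication show that $\phi\circ F$ is holomorphic for $|z|<1$. The identity $F(z)=\sum_{l=0}^nz^lx^l+z^{n+1}x^{n+1}F(z)$ shows that its Taylor coefficients at $0$ are $\phi(x^l)$. Cauchy's estimate gives $|\phi(x^n)|\le M$. By the Hahn--Banach theorem $\phi$ can be chosen with $\phi(x^n)=p(x^n)$,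 so $p(x^n)\le M$. Applying this to $x/(q_0(x)+\delta)$ and letting $\delta\to0$ gives $p(x^n)\le Mq_0(x)^n$ for all $x\in\mathcal A$.

\emph{Polarization.} We claim that, without any commutativity,
\[
\sum_{\sigma\in S_n}x_{\sigma(1)}\cdots x_{\sigma(n)}=2^{-n}\sum_{\varepsilon\in\{\pm1\}^n}\Big(\prod_i\varepsilon_i\Big)\Big(\sum_i\varepsilon_ix_i\Big)^n .
\]
Expand the power into words $x_{i_1}\cdots x_{i_n}$. The coefficient of a word is the average over $\varepsilon$ of $\prod_i\varepsilon_i^{1+\nu_i}$, where $\nu_i$ is the number of occurrences of $i$ in the word. It is $1$ if all $\nu_i$ are odd and $0$ otherwise. Since $\sum_i\nu_i=n$, all $\nu_i$ are odd exactly when all equal $1$, that is, when the word comes from a permutation.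

If $q_0(x_i)\le1$ for all $i$, then $q_0(\sum_i\varepsilon_ix_i)\le n$, so the left side has $p$-seminorm at most $Mn^n\le Me^nn!$. Replacing $x_i$ by $x_i/(q_0(x_i)+\delta)$ and letting $\delta\to0$, we bound the symmetrized product of arbitrary $x_i$ by $Me^n\prod_iq_0(x_i)$. As $M\ge1$, the claim holds with $q=eMq_0$.
\end{proof}

For a chain, part (1) costs a factor $n!\approx e^{n\log n}$. To improve this, group the chain into about $n/\log n$ consecutive pieces of length about $\log n$. The pieces form a shorter chain, whose factorial is only $e^{O(n)}$, and within each piece the known bound is applied at length $\log n$ instead of $n$. This is the same scale $s\approx e^d$ that limited the weights in Section~\ref{sec:shifts}.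

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
Let $z_1,\dots,z_N$ be a chain and $\sigma\in S_N$, $\sigma\ne\mathrm{id}$. Then $\sigma(r+1)\ne\sigma(r)+1$ for some $r$, since otherwise $\sigma(r)=\sigma(1)+r-1$ for all $r$, which forces $\sigma=\mathrm{id}$. So $z_{\sigma(1)}\cdots z_{\sigma(N)}=0$, and with $q$ from part (1),
\begin{equation}\label{eq:chain-fact}
p(z_1\cdots z_N)\le N!\prod_{i=1}^Nq(z_i).
\end{equation}
We argue by induction on $j$, for all $p$ simultaneously. For $j=1$ use \eqref{eq:chain-fact} and $n!\le(1+n)^n=e^{n\Lambda_1(n)}$.

Assume the claim for $j$. Given $p$, take $q$ from part (1), and let $q'$ be the seminorm that the induction hypothesis assigns to $q$. Let $x_1,\dots,x_n$ be a chain and $d=\lceil\log(1+n)\rceil$; then $1\le d\le n$ because $0<\log(1+n)\le n$. Split the chain into $N=\lceil n/d\rceil\le2n/d$ consecutive groups of lengths $d_1,\dots,d_N\le d$, with products $z_1,\dots,z_N$. The last index of group $a$ is followed by the first index of group $b$ only if $b=a+1$, so $z_1,\dots,z_N$ is a chain and \eqref{eq:chain-fact} applies to $x_1\cdots x_n=z_1\cdots z_N$.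 Here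
\[
\log N!\le N\log n\le\frac{2n\log n}{\log(1+n)}\le2n .
\]
The function $\Lambda_j$ is the $j$-fold iterate of $\Lambda_1$, which is increasing and $1$-Lipschitz on $[0,\infty)$; so $\Lambda_j$ has both properties and $\Lambda_j\circ\Lambda_1=\Lambda_{j+1}$. Each group is itself a chain, and $\sum_id_i=n$, so the induction hypothesis gives
\[
\prod_{i=1}^Nq(z_i)\le e^{\sum_id_i\Lambda_j(d_i)}\prod_{l=1}^nq'(x_l)\le e^{n\Lambda_j(d)}\prod_{l=1}^nq'(x_l).
\]
From $d\le\Lambda_1(n)+1$ we get $\Lambda_j(d)\le\Lambda_{j+1}(n)+1$. Altogether $p(x_1\cdots x_n)\le e^{3n}e^{n\Lambda_{j+1}(n)}\prod_lq'(x_l)$, and the claim holds with $q_{j+1}=e^3q'$.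
\end{proof}

\begin{remark}\label{rem:sharp}
The algebra of Theorem~\ref{thm:A} shows the limits of Theorem~\ref{thm:C}. In (1) the symmetrization cannot be dropped, by Lemma~\ref{lem:criterion}. In (2) the function $\Lambda_j(n)$ cannot be replaced by a constant $\beta$: with $q_j\le c'P_k$, the chains in \eqref{eq:chain} would give $h(m)\le\beta+\log c'+3k$ for all $m$. To compare rates, consider a family of chains whose members form a bounded set, meaning that every continuous seminorm is bounded on it. Part (2) bounds their products of length $n$ by $e^{n\Lambda_j(n)+O_j(n)}$ for every $j$. So a growth $e^{n\omega(n)}$ requires $\omega\le\Lambda_j+O_j(1)$ for every iterated logarithm $\Lambda_j$. The chains in \eqref{eq:chain} form a bounded set and attain the growth $e^{nh(n)}$.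
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Pseudodifferential analysis in $\Psi^{*}$-algebras on transmission spaces, infinite solving ideal chains and $K$-theory for conformally compact spaces},
\texttt{https://openscience.ub.uni-mainz.de/\allowbreak bitstream/\allowbreak 20.500.12030/\allowbreak 2572/\allowbreak 1/\allowbreak 1632.pdf}

\end{thebibliography}
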